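# A ring with involution that is not nil, although all its symmetric elements are nilpotent

## 1. Rings in which every symmetric element has square zero

Let $R$ be an associative ring, possibly without $1$. An **involution** on $R$ is an antiautomorphism $*$ of period $2$, so that $(a+b)^*=a^*+b^*$, $(ab)^*=b^*a^*$ and $a^{**}=a$. An element $s$ is **symmetric** if $s^*=s$; we write $S$ for the set of symmetric elements. A ring is **nil** if each of its elements is nilpotent.

Suppose that $s^2=0$ for every $s\in S$. Take any $x\in R$ and put $y=x^*$. Then $x+y$ is symmetric, $xy$ is symmetric because $(xy)^*=y^*x^*=xy$, and so is $x+y+xy$. The three squares vanish. The square of the third element is the sum of the first two squares and a mixed term, so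
$$x^2+xy+yx+y^2=0,\qquad (xy)^2=0,\qquad x^2y+yxy+xyx+xy^2=0 .$$
Multiply the first identity by $x$ on the left and use the third:
$$x^3=-(x^2y+xyx+xy^2)=yxy .$$
Hence $x^4=x\cdot yxy=(xy)^2=0$, and $R$ is nil.

Such rings exist: take the space with basis $u,v,uv$ over a field, with $u^2=v^2=0$, $vu=-uv$, all products of three generators zero, and the linear involution $u^*=v$, $v^*=u$, $(uv)^*=uv$. Its symmetric elements are $a(u+v)+c\,uv$, and their squares are $a^2(uv+vu)=0$.

So information about symmetric elements spreads to all elements. Our hypothesis gave the same exponent $2$ for every $s$. What if each symmetric $s$ has its own exponent? The problem comes from the paper "Rings With Involution In Which Every Trace Is Nilpotent Or Regular":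

*Even if every symmetric element of $R$ is nilpotent, must $R$ be nil?*

The answer is no. We first see how far the computation above can be pushed, because the point where it breaks tells us where a counterexample has to live.

## 2. A one-parameter family of symmetric elements

Let $F$ be a field, $R$ an $F$-algebra with an $F$-linear involution, $x\in R$, $y=x^*$. With a central variable $t$ put
$$f_t=t(x+y)-t^2xy\in R[t].$$
For $\lambda\in F$ the element $f_\lambda$ is symmetric. Let $R^1=F\oplus R$ be $R$ with a unit adjoined. In $R^1[t]$ we have $(1-tx)(1-ty)=1-f_t$.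

**Lemma 1.** If $f_t^n=0$ in $R[t]$, then $x^{2n}=0$.

*Proof.* Since $(1-f_t)\sum_{i<n}f_t^i=1-f_t^n=1$, we get
$$(1-tx)\cdot(1-ty)\sum_{i<n}f_t^i=1 .$$
In $R^1[[t]]$ the element $1-tx$ is invertible with inverse $\sum_i t^ix^i$. So this series equals $(1-ty)\sum_{i<n}f_t^i$, a polynomial of degree at most $1+2(n-1)=2n-1$. The coefficient of $t^{2n}$ is therefore zero. $\blacksquare$

The computation of Section 1 is the case $n=2$: the three identities there say exactly that $f_t^2=0$.

We also use the *Vandermonde argument*: if $c_0+c_1t+\dots+c_mt^m\in R[t]$ vanishes at $m+1$ distinct elements of $F$, then all $c_i=0$, since the Vandermonde matrix of these elements is invertible over $F$.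

Here are the two results of these notes.

**Theorem 1.** Let $F$ be a countable infinite field of any characteristic (e.g. $F=\mathbb Q$). There is an $F$-algebra $R$ (without $1$) with an $F$-linear involution $*$, generated as an algebra by one element $x$ and $x^*$, such that every symmetric element of $R$ is nilpotent but $x$ is not nilpotent.

**Theorem 2.** (a) For a field $F$ the following are equivalent: (i) every $F$-algebra with $F$-linear involution whose symmetric elements are all nilpotent is nil; (ii) $F$ is uncountable.
(b) If $R$ is an $F$-algebra with $F$-linear involution, $s^n=0$ for all $s\in S$, and $|F|\ge n+2$, then $x^{2n}=0$ for all $x\in R$.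

**Proof of Theorem 2(b).** We have $0=f_\lambda^n=\lambda^n(x+y-\lambda xy)^n$, so $(x+y-\lambda xy)^n=0$ for at least $n+1$ nonzero $\lambda\in F$. The polynomial $(x+y-t\,xy)^n$ has degree at most $n$ in $t$. By the Vandermonde argument it is zero, so $f_t^n=0$, and Lemma 1 gives $x^{2n}=0$. $\blacksquare$

**Proof of Theorem 2(a), (ii)⇒(i).** Let $F$ be uncountable and let all symmetric elements of $R$ be nilpotent. Let $x\in R$. Then $F=\bigcup_{n\ge1}\{\lambda\in F: f_\lambda^n=0\}$ is a countable union, so for some $n$ the $n$-th set is infinite. By the Vandermonde argument all coefficients of $f_t^n$ vanish, and $x^{2n}=0$. $\blacksquare$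

Where does this stop? Exactly at the pigeonhole: a countable field may be a union of finite sets $\{\lambda:f_\lambda^n=0\}$. If $x$ is not nilpotent, the proof of (b) shows that for each $n$ at most $n$ nonzero $\lambda$ satisfy $f_\lambda^n=0$. So in a counterexample the exponents must grow along the family $f_\lambda$. Over a countable field we can hope to list the symmetric elements and make them nilpotent one after another, with growing exponents. That is what we shall do.

## 3. A quotient of the free algebra described by functionals

From here to the end of Section 8, $F$ is a countable infinite field. Let $A=F\langle x,y\rangle$ be the free unital algebra, $A^+$ the span of the nonempty words, $|u|$ the length of a word $u$, and $\varepsilon(q)$ the constant term of $q\in A$. Let $*$ be the $F$-linear anti-automorphism with $x^*=y$, $y^*=x$; it has period $2$ and permutes the words, e.g. $(xxy)^*=xyy$. Let $\langle\ ,\ \rangle$ be the bilinear form on $A$ with the words as orthonormal basis; then $\langle a^*,q^*\rangle=\langle a,q\rangle$. Let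
$$\pi:A\to F[b],\qquad x\mapsto b,\quad y\mapsto0$$
be a unital homomorphism. Then $\langle x^N,\psi\rangle$ is the coefficient of $b^N$ in $\pi(\psi)$.

We could impose relations $f_k^{N_k}=0$ on $A^+$, one for each symmetric $f_k$. The difficulty is then to show that no power of $x$ has died. So we work dually. We choose a supply $\Psi_0,\Psi_1,\dots$ of subspaces of $A^+$, regard their elements $\psi$ as functionals $\langle\,\cdot\,,\psi\rangle$, and put
$$I=\Bigl\{a\in A^+:\ \langle gah,\psi\rangle=0\ \text{ for all }g,h\in A,\ \psi\in\textstyle\bigcup_k\Psi_k\Bigr\},\qquad R=A^+/I .\tag{1}$$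
This is a two-sided ideal of $A$. Now $x^M\notin I$ as soon as some $\psi$ has $\langle x^M,\psi\rangle\ne0$, and the work goes into showing $f^N\in I$.

**A first case by hand.** Take $f=x+y$. The obvious functional that sees $x^M$ is $\psi=x^M$, but $\langle x^{M-N}(x+y)^N,x^M\rangle=1$ for every $N\le M$, so this $\psi$ keeps $f^N$ alive for all $N\le M$. Now take
$$\psi=(x+y)^3(x-y)^2(x+y)^3 .$$
Here $\langle x^8,\psi\rangle=1$. On the other hand, the pairing of two products of linear forms, factor by factor, is the product of the pairings, and $\langle x+y,x-y\rangle=0$. If $g,h$ are words with $|g|+N+|h|=8$ and $N\ge4$, the factors of $f^N$ occupy $N$ consecutive ones of the $8$ positions. Such a window contains position $4$ or position $5$, so $\langle gf^Nh,\psi\rangle=0$.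

To keep $N$ fixed while words get longer, we take functionals $\psi=\psi_1\psi_2\cdots\psi_M$ in which every $\psi_i$ has bounded degree and contains a factor that $f$ "cannot see". A window longer than two of these pieces contains a whole piece. For a general $f$, which need not be homogeneous, we must give "cannot see" a precise meaning. We do this with a matrix representation.

## 4. The representation $T_f$

Let $0\ne f=\sum_{u\in U}f_uu\in A^+$, where $U$ is a finite set of words and all $f_u\ne0$. Let $\lambda$ be a variable. Consider the directed graph with nodes $0$ and $(u,i)$ for $u\in U$, $1\le i\le|u|-1$, and with the following edges, each carrying a letter and a weight. For $u=u_1\cdots u_m\in U$ with $m\ge2$: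

* $0\to(u,1)$ with letter $u_1$ and weight $f_u$;
* $(u,i)\to(u,i+1)$ with letter $u_{i+1}$ and weight $1$, for $1\le i\le m-2$;
* $(u,m-1)\to0$ with letter $u_m$ and weight $\lambda$.

For $u\in U$ of length $1$ there is a loop $0\to0$ with letter $u$ and weight $\lambda f_u$. Let $D=1+\sum_{u\in U}(|u|-1)$ be the number of nodes. For a letter $\tau\in\{x,y\}$ let $T_\tau\in\mathrm{Mat}_D(F[\lambda])$ have as $(i,j)$ entry the weight of the edge $i\to j$ with letter $\tau$ (and $0$ if there is none). Let $T=T_f:A\to\mathrm{Mat}_D(F[\lambda])$ be the unital homomorphism with $x\mapsto T_x$, $y\mapsto T_y$, and let $J_f=\ker T_f$, an ideal of $A$.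

**Examples.** For $f=x+y$ we have $D=1$ and $T_x=T_y=\lambda$, so $x-y\in J_f$. For $f=xy$ we have
$$T_x=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad T_y=\begin{pmatrix}0&0\\ \lambda&0\end{pmatrix},$$
so $x^2,y^2\in J_f$. For $f=x$, which is not symmetric, $T_x=\lambda$ and $T_y=0$, so $T_f(q)=\pi(q)(\lambda)$ and $J_f=\ker\pi$.

**Lemma 2.** $T_f(q)_{00}=\sum_{m\ge0}\lambda^m\langle f^m,q\rangle$ for all $q\in A$. In particular, if $T_f(q)=0$, then $\langle f^m,q\rangle=0$ for all $m\ge0$.

*Proof.* Both sides are linear in $q$, so let $q$ be a word. Then $T(q)_{00}$ is the sum, over closed walks at $0$ reading $q$, of the product of the weights. Cut the walk at its returns to $0$. Each loop reads some $u\in U$ with total weight $\lambda f_u$. So the walks with $m$ loops contribute $\lambda^m\sum f_{u^{(1)}}\cdots f_{u^{(m)}}$ over all factorizations $q=u^{(1)}\cdots u^{(m)}$ with $u^{(i)}\in U$, which is $\lambda^m\langle f^m,q\rangle$. $\blacksquare$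

**Lemma 3.** Let $f=f^*$. There is an invertible matrix $Q$ over $F(\lambda)$ with $T(a^*)=Q\,T(a)^t\,Q^{-1}$ for all $a\in A$. In particular $J_f^*=J_f$.

*Proof.* Reversing all arrows should turn the graph of $f$ into that of $f^*=f$; only the weights need correction. Since $f=f^*$, we have $U^*=U$ and $f_{u^*}=f_u$. Let $G$ be the diagonal matrix with $G_0=1$, $G_{(u,i)}=\lambda/f_u$, and $P$ the permutation matrix of $0\mapsto0$, $(u,i)\mapsto(u^*,|u|-i)$. We check that
$$T_{\tau^*}=PG\,T_\tau^{t}\,G^{-1}P^{-1}\qquad(\tau\in\{x,y\}).$$
An edge $j\to i$ of $T_\tau$ of weight $w$ becomes in $GT_\tau^tG^{-1}$ an edge $i\to j$ of weight $G_iwG_j^{-1}$; then $P$ renames the nodes. Let $u\in U$, $m=|u|$, and recall $(u^*)_k=(u_{m+1-k})^*$.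

* The edge $0\to(u,1)$ (letter $u_1$, weight $f_u$) becomes $(u,1)\to0$ of weight $\frac{\lambda}{f_u}f_u=\lambda$, renamed $(u^*,m-1)\to0$. The graph has there weight $\lambda$ and letter $(u^*)_m=u_1^*$.
* The edge $(u,m-1)\to0$ (letter $u_m$, weight $\lambda$) becomes $0\to(u,m-1)$ of weight $\lambda\cdot\frac{f_u}{\lambda}=f_u=f_{u^*}$, renamed $0\to(u^*,1)$. The graph has there weight $f_{u^*}$ and letter $(u^*)_1=u_m^*$.
* The inner edge $(u,i)\to(u,i+1)$ (letter $u_{i+1}$) keeps weight $1$ after reversal and is renamed $(u^*,m-i-1)\to(u^*,m-i)$. The graph has there weight $1$ and letter $(u^*)_{m-i}=u_{i+1}^*$.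
* A loop $0\to0$ with letter $\tau$ has weight $\lambda f_\tau=\lambda f_{\tau^*}$ (with $f_\tau=0$ for $\tau\notin U$).

This gives a bijection between all edges of the two sides. With $Q=PG$, both sides of the claim are linear, unital and anti-multiplicative in $a$ and agree on letters, so they agree on $A$. Finally $T(a)=0$ if and only if $T(a^*)=0$. $\blacksquare$

## 5. From a chain of subspaces to the ring

For $\Psi\subseteq A^+$ let $\mathrm{Alg}(\Psi)$ be the non-unital subalgebra generated by $\Psi$. For instance, $\mathrm{Alg}(x)$ has basis $x,x^2,\dots$. Because $F$ is countable, $A^+$ is countable, and we can enumerate the nonzero symmetric elements of $A^+$ as $f_1,f_2,\dots$. This is the only use of countability.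

**Proposition 4.** Let $\Psi_0,\Psi_1,\dots$ be finite-dimensional subspaces of $A^+$, put $A^{(k)}=\mathrm{Alg}(\Psi_k)$, and assume $\Psi_k^*=\Psi_k$ and $\pi(\Psi_k)\ne0$ for all $k\ge0$, and
$$\Psi_k\subseteq(A^{(k-1)})^2,\qquad T_{f_k}(\Psi_k)=0\qquad(k\ge1).\tag{2}$$
Here $(A^{(k-1)})^2$ is the span of the products of two elements. Then the ring $R$ of (1) has all the properties asserted in Theorem 1.

*Proof.*

**The involution.** We have $I^*=I$, because $\langle ga^*h,\psi\rangle=\langle h^*ag^*,\psi^*\rangle$ and $\Psi_k^*=\Psi_k$. So $*$ induces an $F$-linear anti-automorphism of $R$ whose square is the identity, and $R$ is generated by the images of $x$ and $y=x^*$.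

**The element $x$ is not nilpotent in $R$.** By (2) and induction on $k$, every word occurring in an element of $\Psi_k$ has length at least $2^k$. Given $N$, take $k$ with $2^k\ge N$ and $\psi\in\Psi_k$ with $\pi(\psi)\ne0$. There is $M$ with $\langle x^M,\psi\rangle\ne0$; then $M\ge2^k\ge N$. So $x^M\notin I$, and since $I$ is an ideal, $x^N\notin I$.

**Each $f_k$ is nilpotent modulo $I$.** Fix $k$ and write $f=f_k$, $T=T_{f_k}$, $\Psi=\Psi_k$. Let $\delta$ be the maximal degree of elements of $\Psi_0\cup\dots\cup\Psi_k$ and let $N>2\delta$. We show $f^N\in I$, that is,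
$$\langle gf^Nh,\psi\rangle=0\quad\text{for all words }g,h\text{ and all }\psi\in\Psi_j,\ j\ge0.$$

If $j\le k$, all words in $gf^Nh$ have length at least $N>\deg\psi$, and the pairing is $0$.

Let $j>k$. By (2), $A^{(i)}\subseteq A^{(i-1)}$ for all $i\geq 1$, hence $\Psi_j\subseteq A^{(j-1)}\subseteq A^{(k)}$. By linearity we may take $\psi=\psi_1\cdots\psi_M$ with $M\ge1$ and $\psi_i\in\Psi$. We now make precise that after removing $g$ and $h$ a long remainder still contains a whole $\psi_i$.

For words $g,h$ let $\partial_g$ be the adjoint of left multiplication by $g$ and $\partial'_h$ the adjoint of right multiplication by $h$. Thus $\partial_g$ strips the prefix $g$ from words that have it and kills the other words, and $\partial_h'$ does the same with the suffix $h$. For example $\partial_x(xy+yx)=y$. All $\partial_g$ commute with all $\partial'_h$, because left and right multiplications commute. Also $\partial_\tau\partial_g=\partial_{g\tau}$ and $\partial'_\tau\partial'_h=\partial'_{\tau h}$. For a letter $\tau$,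
$$\partial_\tau(uv)=\partial_\tau(u)\,v+\varepsilon(u)\,\partial_\tau(v),\qquad \partial'_\tau(uv)=u\,\partial'_\tau(v)+\varepsilon(v)\,\partial'_\tau(u)\qquad(u,v\in A);$$
for words $u,v$ this is clear, and both sides are bilinear.

Let $\Theta$ be the span of all $\partial_g\partial'_h\psi'$ with $\psi'\in\Psi$ and $g,h$ words, possibly empty. It contains $\Psi$, is stable under all $\partial_\tau$ and $\partial'_\tau$, and its elements have degree at most $\delta$. Let
$$Z=\Theta+\sum_{t\ge0}\Theta\,\Psi^t\,\Theta,$$
where $\Psi^t$ is the span of the products of $t$ elements of $\Psi$, and $\Psi^0=F$. Then $\psi_1\cdots\psi_M\in Z$: it lies in $\Theta$ if $M=1$ and in $\Theta\Psi^{M-2}\Theta$ if $M\ge2$.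

The space $Z$ is stable under $\partial_\tau$. Indeed, let $\theta,\theta'\in\Theta$ and $\psi_i'\in\Psi\subset A^+$. Since $\varepsilon(\psi_1')=0$, we have for $t\ge1$
$$\partial_\tau(\theta\psi'_1\cdots\psi'_t\theta')=\partial_\tau(\theta)\,\psi'_1\cdots\psi'_t\theta'+\varepsilon(\theta)\,\partial_\tau(\psi'_1)\,\psi'_2\cdots\psi'_t\theta'\in\Theta\Psi^t\Theta+\Theta\Psi^{t-1}\Theta,$$
and for $t=0$
$$\partial_\tau(\theta\theta')=\partial_\tau(\theta)\theta'+\varepsilon(\theta)\partial_\tau(\theta')\in\Theta\Theta+\Theta .$$
On the right, symmetrically, since $\varepsilon(\psi'_t)=0$,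
$$\partial'_\tau(\theta\psi'_1\cdots\psi'_t\theta')=\theta\psi'_1\cdots\psi'_t\,\partial'_\tau(\theta')+\varepsilon(\theta')\,\theta\psi'_1\cdots\psi'_{t-1}\,\partial'_\tau(\psi'_t)\quad(t\ge1),$$
and $\partial'_\tau(\theta\theta')=\theta\,\partial'_\tau(\theta')+\varepsilon(\theta')\,\partial'_\tau(\theta)$. So $Z$ is stable under $\partial'_\tau$ as well, and
$$\langle gf^Nh,\psi_1\cdots\psi_M\rangle=\langle f^N,q\rangle\qquad\text{with } q=\partial_g\partial'_h(\psi_1\cdots\psi_M)\in Z .$$
It remains to see that $\langle f^N,q\rangle=0$ for all $q\in Z$, and by linearity we may treat the summands of $Z$ separately. If $q\in\Theta+\Theta\Theta$, then $\deg q\le2\delta<N$, while all words of $f^N$ have length at least $N$. If $q\in\Theta\Psi^t\Theta$ with $t\ge1$, then $T(q)=0$ because $T(\Psi)=0$, and Lemma 2 gives $\langle f^N,q\rangle=0$. So $f^N\in I$.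

**Every symmetric element of $R$ is nilpotent.** A symmetric element of $R$ need not obviously lift to a symmetric element of $A^+$, but its square does. Let $\rho=\rho^*\in R$ and lift $\rho$ to $a\in A^+$. Then $\rho^2=\rho\rho^*$ is the image of $aa^*$, which is symmetric in $A^+$. Either $aa^*=0$ or $aa^*=f_k$ for some $k$. In both cases $\rho^2$ is nilpotent, hence so is $\rho$.

**Period and unit.** The map $*$ is not the identity on $R$, since otherwise $x$ would be symmetric, hence nilpotent. So $*$ has period $2$. And $R$ has no $1$: a unit would be a symmetric element that is not nilpotent, because $R\ne0$. $\blacksquare$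

## 6. Admissible subspaces and the construction of the chain

To pass from $\Psi_{k-1}$ to $\Psi_k$ we need elements of $\mathrm{Alg}(\Psi_{k-1})$ that lie in $J_{f_k}$ but not in $\ker\pi$. The example $f=x$ of Section 4, where $J_f=\ker\pi$, shows that the symmetry of $f$ must enter. It also matters which $\Psi$ we have. If $\operatorname{char}F\ne2$, $\Psi=F(x+y)$ and $f=x+y$, then $T_f((x+y)^j)=(2\lambda)^j$, so $T_f$ is injective on $\mathrm{Alg}(\Psi)$ and no suitable element exists. We need conditions on $\Psi$ that exclude such cases and that survive the step from $\Psi_{k-1}$ to $\Psi_k$.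

The last condition below measures how cheaply an element can be written by paths.

**Definition (path realization).** A path realization of size $n\ge1$ of $E\in A^+$ is a strictly upper triangular matrix $N$, indexed by $0,1,\dots,n$, with entries in $Fx+Fy$, such that $[(1-N)^{-1}]_{0,n}=E$. In other words, $E$ is the sum over all paths from $0$ to $n$ of the products of the labels.

Examples: $x+y$ has a realization of size $1$ (one edge). The element $(x-y)^2$ has one of size $2$ (two consecutive edges labelled $x-y$), although its expansion has four words. Two general facts: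

* If $E,E'$ have realizations of sizes $n,n'$, then $EE'$ has one of size $n+n'$: identify the last node of the first with the first node of the second. Every path from start to end passes through the common node.
* Every $E=\sum_uc_uu\in A^+$ has a realization, of size $1+\sum_{c_u\ne0}(|u|-1)$: put the words in parallel, each with its own inner nodes, with all words of length $1$ on one edge.

For a nonzero subalgebra $P\subseteq F[b]$, possibly without $1$, let $\operatorname{Frac}P\subseteq F(b)$ be the field of all $g/g'$ with $g,g'\in P$, $g'\ne0$. It contains $F$, since $\alpha=\alpha g/g$. For example $\operatorname{Frac}bF[b]=F(b)$, since $b=b^2/b$. If $P$ is generated by $p_1,\dots,p_q$, then $\operatorname{Frac}P=F(p_1,\dots,p_q)$.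

**Definition (admissible).** A finite-dimensional subspace $\Psi\subset A^+$ is admissible if

* (A1) $\Psi^*=\Psi$;
* (A2) $\operatorname{Frac}\pi(\mathrm{Alg}(\Psi))=F(b)$;
* (A3) there is $z\in\Psi$ with $\pi(z)\ne0$ and $\pi(z^*)=0$;
* (A4) there is $E=E^*\in\Psi$ with a path realization of size $n$ such that $r:=\deg\pi(E)\ge1$ and $n<2r$.

Example: $\Psi_0=Fx+Fy$ is admissible, with $\pi(\mathrm{Alg}(\Psi_0))=bF[b]$, $z=x$, $E=x+y$, $n=r=1$. The space $F(x+y)$ above satisfies (A1), (A2), (A4) but not (A3).

**Proposition 5.** Let $\Psi$ be admissible, $A'=\mathrm{Alg}(\Psi)$ and $0\ne f=f^*\in A^+$. Then there is $d_0\in A'$ with $T_f(d_0)=0$ and $\pi(d_0)\ne0$.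

The proof is in Sections 7 and 8. Let us first see that it finishes Theorem 1.

**Proof of Theorem 1 from Proposition 5.** We construct admissible subspaces $\Psi_0,\Psi_1,\dots$ satisfying (2), starting with $\Psi_0=Fx+Fy$. Let $\Psi_{k-1}$ be constructed, with data $z,E,n,r$ from (A3), (A4). Proposition 5 gives $d_0\in A^{(k-1)}\cap J_{f_k}$ with $\pi(d_0)\ne0$. We make it symmetric: put
$$d=d_0+d_0^*\ \text{ if }\pi(d_0^*)=0,\qquad d=d_0d_0^*\ \text{ otherwise.}$$
Then $d=d^*$, $\pi(d)\neq0$, and $d\in A^{(k-1)}\cap J_{f_k}$ by (A1) and Lemma 3. Let $C$ be the size of some path realization of $d$, choose $L>C$, and put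
$$\Psi_k=F\,E^LdE^L+F\,d^2+d\,\Psi_{k-1}\,d .$$
This is finite-dimensional. Condition (2) holds: each element is a sum of products of at least two elements of $A^{(k-1)}$, and each summand has the factor $d\in J_{f_k}$. Admissibility:

* (A1) holds because $E$ and $d$ are symmetric and $\Psi_{k-1}^*=\Psi_{k-1}$.
* (A2) For $g\in\Psi_{k-1}$ the quotient of $\pi(dgd)=\pi(d)^2\pi(g)$ by $\pi(d^2)=\pi(d)^2$ is $\pi(g)$. So $\operatorname{Frac}\pi(A^{(k)})\supseteq\operatorname{Frac}\pi(A^{(k-1)})=F(b)$.
* (A3) The new $z$ is $dzd$: $\pi(dzd)=\pi(d)^2\pi(z)\ne0$ and $\pi((dzd)^*)=\pi(d)^2\pi(z^*)=0$.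
* (A4) $E_k=E^LdE^L$ is symmetric, $r_k:=\deg\pi(E_k)\ge2Lr\ge1$, and by concatenation $E_k$ has a path realization of size
$$n_k=2Ln+C\le2L(2r-1)+C<4Lr\le2r_k .$$

Since (A3) gives $\pi(\Psi_k)\ne0$ for all $k$, Proposition 4 applies. $\blacksquare$

In (A4) the integer form $n\le2r-1$ of the inequality leaves a margin of $1$; repeating $E$ many times magnifies the margin until it pays for the unknown size $C$ of $d$.

**A first step by hand.** Suppose $f_1=x+y$. Then $d_0=x-y$ works. Here $d_0^*=y-x$ and $\pi(d_0^*)=-b\ne0$, so $d=d_0d_0^*=-(x-y)^2$, which has a realization of size $C=2$. With $L=3$,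
$$\Psi_1=F(x+y)^3(x-y)^2(x+y)^3+F(x-y)^4+(x-y)^2(Fx+Fy)(x-y)^2,$$
with $r_1=n_1=8$. The functional of Section 3 has reappeared. If instead $f_1=xy$, then $d_0=x^2$ works, $\pi(d_0^*)=\pi(y^2)=0$, and $d=x^2+y^2$.

## 7. Exchanging two path realizations

How can (A4) contradict the absence of $d_0$? The plan is this. If $\ker T_f|_{A'}\subseteq\ker\pi|_{A'}$, then $\pi$ is visible in $T_f$, and $1-s\,p(\beta)$, where $p=\pi(E)$ and $\beta$ is an algebraic function of $\lambda$, divides $\det(1-sT_f(E))$. By Lemma 3 the mirror image $\pi\circ*$ is visible as well, so there is a second copy. Each copy, together with its conjugates, costs at least $r$ in $\lambda$-degree. We now show that the determinant has $\lambda$-degree at most $n$.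

**Closing a path realization.** Let $N$ be a path realization of $E$ of size $n$, and $s$ a central variable. Let $N'$ be the restriction of $N$ to the nodes $0,\dots,n-1$, let $c=(N_{in})_{0\le i<n}$, and let $\tilde N=N'+s\,c\,e_0^T$: the edges into $n$ are sent to $0$ instead, with an extra factor $s$. Write $\tilde N=x\,\xi_x+y\,\xi_y$ with $\xi_x,\xi_y\in\mathrm{Mat}_n(F[s])$. For $x+y$ in size $1$ we get $\xi_x=\xi_y=s$.

**Lemma 6.** Let $B$ be a commutative $F$-algebra and $\varphi:A\to\mathrm{Mat}_D(B)$ a unital homomorphism. Then, over $B[s]$,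
$$\det\bigl(1_{nD}-\xi_x\otimes\varphi(x)-\xi_y\otimes\varphi(y)\bigr)=\det\bigl(1_D-s\,\varphi(E)\bigr).\tag{3}$$

*Proof.* Put $v=(1-N')^{-1}c$. Decomposing a path from $0$ to $n$ by its last edge gives $v_0=E$. With $v'=(v_1,\dots,v_{n-1})^T$,
$$1-\tilde N=(1-N')(1-s\,v\,e_0^T)=(1-N')\cdot\mathrm{diag}(1-sE,1,\dots,1)\cdot\begin{pmatrix}1&0\\-sv'&1\end{pmatrix}.$$
The outer factors are unitriangular. Apply $\varphi$ to the entries: the left side becomes the matrix in (3), the outer factors become block unitriangular with determinant $1$, and the middle one has determinant $\det(1-s\varphi(E))$. $\blacksquare$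

**Lemma 7.** Let $0\ne f=f^*\in A^+$. If $E\in A^+$ has a path realization of size $n$, then $\det(1-sT_f(E))\in F[\lambda,s]$ has $\lambda$-degree at most $n$.

*Proof.* By (3) with $\varphi=T=T_f$, the determinant equals $\det(1-\xi_x\otimes T_x-\xi_y\otimes T_y)$. Interchanging the two tensor factors is a conjugation by a permutation matrix, so it also equals $\det(1-T_x\otimes\xi_x-T_y\otimes\xi_y)$.

Now the graph of $T_f$ is itself a closed path realization. Take the realization of $f$ with nodes $0$, then the $(u,i)$ (increasing $i$ for each $u$), then $\infty$, and with the words of $f$ in parallel: $0\to(u,1)$ labelled $f_uu_1$, $(u,i)\to(u,i+1)$ labelled $u_{i+1}$, $(u,m-1)\to\infty$ labelled $u_m$, and $0\to\infty$ labelled $\sum_{|u|=1}f_uu$. It has size $D$. Closing it with the variable $\lambda$ in place of $s$ gives exactly $T_x,T_y$. So (3), applied to this realization and to $\varphi:A\to\mathrm{Mat}_n(F[s])$, $x\mapsto\xi_x$, $y\mapsto\xi_y$, shows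
$$\det(1-sT_f(E))=\det\bigl(1_n-\lambda f(\xi_x,\xi_y)\bigr).$$
The matrix $f(\xi_x,\xi_y)\in\mathrm{Mat}_n(F[s])$ does not involve $\lambda$, so the $\lambda$-degree is at most $n$. $\blacksquare$

Example: for $E=x+y$ we get $\det(1-sT_f(x+y))=1-\lambda f(s,s)$ for every $f$. With $f=xy$ this reads $\det\begin{pmatrix}1&-s\\-\lambda s&1\end{pmatrix}=1-\lambda s^2$.

## 8. Proof of Proposition 5

We use the following textbook facts.

* *Burnside's theorem.* Over an algebraically closed field, a unital algebra of $h\times h$ matrices acting irreducibly is all of $\mathrm{Mat}_h$.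
* *Gauss's lemma.* Let $B$ be a factorial domain with fraction field $k$. Products of primitive polynomials in $B[s]$ are primitive. If a primitive $g\in B[s]$ divides $h\in B[s]$ in $k[s]$, it does so in $B[s]$. An irreducible element of $B[s]$ of positive degree is primitive and irreducible in $k[s]$.
* *Resultants.* If $P=a\prod_{i=1}^{\kappa}(b-\beta_i)$ and $Q=c\prod_{j=1}^r(b-b_j)$, then $\operatorname{Res}_b(P,Q)=a^r\prod_iQ(\beta_i)=(-1)^{\kappa r}c^\kappa\prod_jP(b_j)$, and this is an integral polynomial in the coefficients of $P$ and $Q$.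

Let $T=T_f$, $K=F(\lambda)$, and $\bar K$ an algebraic closure of $K$. Suppose that the Proposition fails, i.e.
$$\ker T|_{A'}\subseteq\ker\pi|_{A'} .$$

**Step 1: an irreducible constituent of $T$ that determines $\pi$.** Take a composition series $0=V_0\subset\dots\subset V_l=\bar K^D$ of $\bar K$-subspaces invariant under $T(A')$, and let $\rho_i$ be the representation of $A'$ on $V_i/V_{i-1}$. If $a_i\in\ker\rho_i$ for all $i$, then $T(a_i)V_i\subseteq V_{i-1}$, so $T(a_1a_2\cdots a_l)=0$ and therefore $\pi(a_1)\cdots\pi(a_l)=0$. Since $F[b]$ is a domain, we cannot choose each $a_i\in\ker\rho_i$ with $\pi(a_i)\ne0$. So some $\rho=\rho_i$ has $\ker\rho\subseteq\ker\pi|_{A'}$. Let $h$ be its dimension. By (A3) $\pi(A')\ne0$, so $\rho\neq0$. The $\bar K$-span of $\rho(A')$ is $\mathrm{Mat}_h(\bar K)$: with $1$ adjoined it is $\mathrm{Mat}_h(\bar K)$ by Burnside's theorem, and the span itself is a nonzero ideal of this simple ring. Write $\pi|_{A'}=\bar\pi\circ\rho$ with a homomorphism $\bar\pi:\rho(A')\to F[b]$.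

**Step 2: $\bar\pi$ is injective, so $\rho$ is evaluation at an algebraic function.** Suppose $\ker\bar\pi\ne0$. We shall find an invertible element in it and count dimensions. The $\bar K$-span of $\ker\bar\pi$ is a nonzero ideal of $\mathrm{Mat}_h(\bar K)$, hence everything. Choose $w_1,\dots,w_{h^2}\in\ker\bar\pi$ forming a $\bar K$-basis. The polynomial $\det(\sum c_iw_i)$ in the $c_i$ is not zero, since some $\bar K$-combination is the identity. As $F$ is infinite, there are $c_i\in F$ such that $w=\sum c_iw_i$ is invertible, and $w\in\ker\bar\pi$. Let $t=\rho(E)$. Then $\bar\pi(t)=p:=\pi(E)$ is a nonconstant polynomial, hence transcendental over $F$.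

The entries of $w$ and $t$ lie in a finite extension $L$ of $F(\lambda)$. Through the regular representation of $L$ over $F(\lambda)$ we embed $\mathrm{Mat}_h(L)\subseteq\mathrm{Mat}_{h'}(F(\lambda))$ with $h'=h[L:F(\lambda)]$. Choose $0\ne q\in F[\lambda]$ such that $qw$ and $qt$ are polynomial matrices. For $0\le i\le m$, $1\le j\le m$ the matrices
$$q^{2m}w^it^j=q^{2m-i-j}(qw)^i(qt)^j$$
have polynomial entries of degree at most $cm$ with $c$ independent of $m$. They lie in an $F$-space of dimension at most $h'^2(cm+1)$, and for large $m$ this is less than their number $m(m+1)$. So $\sum c_{ij}w^it^j=0$ with $c_{ij}\in F$ not all $0$. Let $i_0$ be minimal with some $c_{i_0j}\ne0$. Cancelling the invertible $w^{i_0}$ we get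
$$\sum_{i\ge i_0}\sum_{j\ge1}c_{ij}w^{i-i_0}t^j=0,$$
where all terms lie in $\rho(A')$ because $j\ge1$. Apply $\bar\pi$; since $\bar\pi(w)=0$, only $i=i_0$ survives and $\sum_{j\ge1}c_{i_0j}p^j=0$. This contradicts the transcendence of $p$.

So $\bar\pi$ is injective, and $\rho(A')\cong\pi(A')$ is commutative. Then its $\bar K$-span $\mathrm{Mat}_h(\bar K)$ is commutative, so $h=1$ and $\rho:A'\to\bar K$. The injective $F$-linear homomorphism $\bar\pi^{-1}:\pi(A')\to\bar K$ extends by $g/g'\mapsto\bar\pi^{-1}(g)/\bar\pi^{-1}(g')$ to a field embedding of $\operatorname{Frac}\pi(A')$, which is $F(b)$ by (A2). It is the identity on $F$, since $\alpha=\alpha g/g\mapsto\alpha$. Let $\beta\in\bar K$ be the image of $b$. Then $\beta$ is transcendental over $F$, and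
$$\rho(a)=\pi(a)(\beta)\qquad(a\in A').\tag{4}$$

**Step 3: two families of linear factors of a determinant.** Let $e_1,\dots,e_q$ be a basis of $\Psi$, let $\mathbf s=(s_1,\dots,s_q)$ be indeterminates, and put for $\beta'\in\bar K$
$$\Delta(\mathbf s)=\det\Bigl(1-\sum_js_jT(e_j)\Bigr)\in F[\lambda][\mathbf s],$$
$$\ell_{\beta'}=1-\sum_js_j\,\pi(e_j)(\beta'),\qquad \ell^*_{\beta'}=1-\sum_js_j\,\pi(e_j^*)(\beta').$$
In a basis adapted to the composition series all $T(e_j)$ are block triangular, so $\Delta=\prod_i\det(1-\sum_js_j\rho_i(e_j))$. By (4), $\ell_\beta\mid\Delta$ in $\bar K[\mathbf s]$. Moreover $\ell_\beta$ is not constant, because some $\pi(e_j)\ne0$ and $\beta$ is transcendental over $F$. We need the right multiplicity of $\ell_\beta$, then the conjugates of $\beta$, then the mirror images.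

*Step 3a: multiplicity in positive characteristic.* In characteristic $0$ put $\mu=1$; then $\ell_\beta^\mu\mid\Delta$ is known. Let $\operatorname{char}F=p_0>0$. Write the minimal polynomial of $\beta$ over $K$ as $g(b^{p_0^e})$ with $e$ maximal, and put $\mu=p_0^e$. Then $g$ is irreducible and not a polynomial in $b^{p_0}$, so it is separable. The minimal polynomial has $\deg g$ distinct roots, each of multiplicity $\mu$. We claim that
$$\ell_\beta^{\,\mu}\mid\Delta\quad\text{in }\bar K[\mathbf s].\tag{5}$$

Let $K^s$ be the separable closure of $K$ in $\bar K$. First,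
$$\text{if }\beta^{p_0^a}\in K^s,\text{ then }a\ge e.\tag{6}$$
Indeed, each conjugate of $\beta^{p_0^a}$ is the $p_0^a$-th power of a conjugate of $\beta$, so there are at most $\deg g$ of them. As $\beta^{p_0^a}$ is separable, $[K(\beta^{p_0^a}):K]\le\deg g$. Since $\beta$ has degree at most $p_0^a$ over $K(\beta^{p_0^a})$, we get $p_0^e\deg g=[K(\beta):K]\le p_0^a\deg g$.

Now $\ell_\beta$ is prime in $\bar K[\mathbf s]$, and $\Delta\neq0$ since its constant term is $1$. So $\ell_\beta$ divides some irreducible factor $H\in K^s[\mathbf s]$ of $\Delta$. Since $\bar K/K^s$ is purely inseparable, the polynomial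
$$g_M:=\ell_\beta^{p_0^M}=1-\sum_js_j^{p_0^M}\pi(e_j)(\beta)^{p_0^M}$$
lies in $K^s[\mathbf s]$ for large $M$. We show that $H\mid g_M$ in $K^s[\mathbf s]$. Renumber so that $\ell_\beta$ has positive degree in $s_1$; then so has its multiple $H$. If $H\nmid g_M$, the irreducible $H$ is coprime to $g_M$ in $K^s[\mathbf s]$, hence by Gauss's lemma coprime to it in $K^s(s_2,\dots,s_q)[s_1]$. Clearing denominators in a Bézout relation gives $uH+vg_M=w$ with $u,v\in K^s[\mathbf s]$ and $0\ne w\in K^s[s_2,\dots,s_q]$. Then $\ell_\beta\mid w$ in $\bar K[\mathbf s]$. This is impossible, because $\ell_\beta$ has positive degree in $s_1$ and $w\ne0$ has degree $0$ in $s_1$.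

So $H\mid\ell_\beta^{p_0^M}$. By unique factorization in $\bar K[\mathbf s]$, after dividing $H$ by its constant term, $H=\ell_\beta^{\,c}$ with $c\ge1$. Write $c=p_0^ac'$ with $p_0\nmid c'$ and $\ell_\beta=1-\Sigma$. Then $H=(1-\Sigma^{p_0^a})^{c'}$, and its homogeneous component of degree $p_0^a$ is
$$-c'\,\Sigma^{p_0^a}=-c'\sum_js_j^{p_0^a}\,\pi(e_j)(\beta)^{p_0^a}\in K^s[\mathbf s].$$
Since $c'$ is invertible in $F$, all $\pi(e_j)(\beta)^{p_0^a}$ lie in $K^s$. By (A2), $F(b)=F(\pi(e_1),\dots,\pi(e_q))$, so $\beta$ is a rational function over $F$ of the elements $\pi(e_j)(\beta)$. Raising to the power $p_0^a$, we see that $\beta^{p_0^a}$ is a rational function over $F$ of the elements $\pi(e_j)(\beta)^{p_0^a}$. Hence $\beta^{p_0^a}\in K^s$, and (6) gives $a\ge e$. So $c\ge p_0^a\ge\mu$, and since $H\mid\Delta$, (5) follows.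

*Step 3b: conjugates and mirror images.* Let $\beta'$ run through the distinct conjugates of $\beta$ over $K$. Automorphisms of $\bar K$ over $K$ fix $F$, so all $\beta'$ are transcendental over $F$, and they fix the coefficients of $\Delta$. So (5) gives $\ell_{\beta'}^{\,\mu}\mid\Delta$ for all $\beta'$. By Lemma 3 and invariance of determinants under transposition and conjugation,
$$\Delta(\mathbf s)=\det\Bigl(1-\sum_js_jT(e_j^*)\Bigr)=\Delta(\sigma(\mathbf s)),\qquad\text{where }\sum_js_je_j^*=\sum_j\sigma_j(\mathbf s)e_j ;$$
by (A1), $\sigma$ is an invertible linear substitution over $F$. Since $\ell_{\beta'}(\sigma(\mathbf s))=\ell^*_{\beta'}(\mathbf s)$, we also have $(\ell^*_{\beta'})^{\mu}\mid\Delta$.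

*Step 3c: all these factors are different.* All the $\ell_{\beta'}$ and $\ell^*_{\beta'}$ are nonconstant with constant term $1$. They are pairwise distinct:

* If $\ell_{\beta'}=\ell_{\beta''}$, the homomorphisms $a\mapsto\pi(a)(\beta')$ and $a\mapsto\pi(a)(\beta'')$ agree on $\Psi$, hence on $A'$. So the embeddings $F(b)\to\bar K$ with $b\mapsto\beta'$ and $b\mapsto\beta''$ agree on $\pi(A')$, hence on $F(b)$ by (A2), and $\beta'=\beta''$. The same holds for the $\ell^*$, since the $e_j^*$ also form a basis of $\Psi$.
* If $\ell^*_{\beta'}=\ell_{\beta''}$, the linear maps $a\mapsto\pi(a^*)(\beta')$ and $a\mapsto\pi(a)(\beta'')$ agree on $\Psi$. At $a=z$ from (A3) the first is $0$, and the second is $\pi(z)(\beta'')\ne0$ since $\beta''$ is transcendental over $F$, a contradiction.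

So they are pairwise non-associate primes, and $\prod_{\beta'}\ell_{\beta'}^{\,\mu}\prod_{\beta'}(\ell^*_{\beta'})^{\mu}$ divides $\Delta$ in $\bar K[\mathbf s]$. Write $E=\sum_j\epsilon_je_j$ with $\epsilon_j\in F$ and substitute $s_j=s\epsilon_j$. Because $E^*=E$, both $\ell_{\beta'}$ and $\ell^*_{\beta'}$ become $1-s\,p(\beta')$. Hence in $\bar K[s]$
$$M(s)^2\ \Big|\ \det(1-sT(E)),\qquad M(s)=\prod_{\beta'}\bigl(1-s\,p(\beta')\bigr)^{\mu}.\tag{7}$$
For orientation: with $\Psi=Fx+Fy$ the factors are $1-\beta's_1$ and $1-\beta's_2$, which are different but coincide on the line $s_1=s_2=s$ that belongs to $E=x+y$.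

**Step 4: the square costs too much $\lambda$-degree.** Let $\Gamma(\lambda,b)\in F[\lambda,b]$ be irreducible with $\Gamma(\lambda,\beta)=0$. Then $\kappa=\deg_b\Gamma\ge1$, and $\eta=\deg_\lambda\Gamma\ge1$ because $\beta$ is transcendental over $F$. By Gauss's lemma $\Gamma$ is irreducible in $K[b]$, so it is a $K$-multiple of the minimal polynomial of $\beta$; its roots in $\bar K$ are the $\beta'$, each of multiplicity $\mu$. Let $a_0\in F[\lambda]$ be the leading coefficient of $\Gamma$ in $b$, and
$$N_1=\operatorname{Res}_b\bigl(\Gamma(\lambda,b),\,1-s\,p(b)\bigr)\in F[\lambda,s].$$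
The first product formula gives $N_1=a_0^{\,r}M(s)$. So $M\in K[s]$, the quotient in (7) lies in $K[s]$, and $N_1^2$ divides $\det(1-sT(E))$ in $F(\lambda)[s]$. The second product formula gives
$$N_1=\pm\bigl(s\cdot\mathrm{lc}(p)\bigr)^{\kappa}\prod_{i=1}^r\Gamma(\lambda,b_i),$$
where $\mathrm{lc}(p)$ is the leading coefficient of $p$, and $b_1,\dots,b_r$ are the roots (with multiplicity) of $1-s\,p(b)$ in an algebraic closure of $F(s)$. Each $b_i$ is transcendental over $F$, since $p(b_i)=1/s$. Two consequences:

* $\deg_\lambda N_1=r\eta\ge r$. Indeed, the coefficient of $\lambda^\eta$ in $\Gamma(\lambda,b_i)$ is a nonzero polynomial over $F$ evaluated at $b_i$, hence nonzero.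
* $N_1$ is primitive as a polynomial in $s$ over $F[\lambda]$. Otherwise its coefficients have a nonconstant common factor in $F[\lambda]$, with a root $\lambda_0$ algebraic over $F$. Then $\Gamma(\lambda_0,b_i)=0$ for some $i$. As $b_i$ is transcendental over $F(\lambda_0)$, $\Gamma(\lambda_0,b)=0$ identically in $b$. So the minimal polynomial of $\lambda_0$ over $F$ divides all coefficients of $\Gamma$ with respect to $b$, hence divides $\Gamma$. Since $\Gamma$ is irreducible, this contradicts $\kappa\ge1$.

By Gauss's lemma $N_1^2$ is primitive and divides $\det(1-sT(E))$ in $F[\lambda,s]$. This determinant is not zero: it equals $1$ at $s=0$. So its $\lambda$-degree is at least $2r$, while by Lemma 7 it is at most $n$. Thus $2r\le n$, contradicting (A4). This proves Proposition 5, and with it Theorem 1. $\blacksquare$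

For $\Psi_0=Fx+Fy$ the contradiction is visible at a glance: the determinant is $1-\lambda f(s,s)$, of $\lambda$-degree at most $1$, and cannot be divisible by the square of a polynomial of positive $\lambda$-degree.

## 9. Countable fields, finite ones included

It remains to prove (i)⇒(ii) in Theorem 2(a), i.e. that (i) fails for every countable field.

**Proof of Theorem 2(a), (i)⇒(ii).** Let $F$ be countable. If $F$ is infinite, Theorem 1 gives an $F$-algebra with $F$-linear involution whose symmetric elements are all nilpotent and which is not nil, so (i) fails. If $F$ is finite, its algebraic closure $\bar F$ is countable and infinite. Apply Theorem 1 over $\bar F$ and regard the resulting $\bar F$-algebra, with its $\bar F$-linear involution, as an $F$-algebra with $F$-linear involution. Nilpotency does not depend on the field of scalars, so (i) fails over $F$ as well. Together with Section 2 this proves Theorem 2. $\blacksquare$
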